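
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Loewner domains are quasiextremal distance domains}


\begin{abstract}
A domain $D\subsetneq\mathbf R^n$ is a quasiextremal distance (QED) domain if, for any two disjoint continua in $D$, the conformal modulus of the curves joining them in $D$ is at least a fixed fraction of the modulus of the curves joining them in $\mathbf R^n$. It is $\psi$-QED if the first modulus is at least $\psi$ of the second, for a homeomorphism $\psi$ of $[0,\infty)$, and Loewner if the first modulus is bounded below in terms of the relative distance of the continua. We prove that every $\psi$-QED domain, equivalently every Loewner domain, is QED. A lower bound for the modulus at relative distance at most $16$ suffices. The proof shows that such a bound yields a bounded linear extension operator from $D$ to $\mathbf R^n$ for functions with gradient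 in $L^n$.
\end{abstract}

\section{The question and the answer}

\subsection{Three conditions on a domain}

Throughout, $n\ge2$ and $D\subsetneq\mathbf R^n$ is a domain. A continuum is a compact connected set, and all continua are nondegenerate, that is, they contain more than one point. A curve in an open set $G$ is a path $\gamma:[0,1]\to G$; it joins $E$ and $F$ if one endpoint lies in $E$ and the other in $F$. For disjoint continua $E,F\subset G$, let $\operatorname{mod}(E,F;G)$ be the $n$-modulus of the family of all curves joining $E$ and $F$ in $G$. Recall that the $n$-modulus of a curve family $\Gamma$ is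
\[
\operatorname{mod}\Gamma=\inf_\rho\int_{\mathbf R^n}\rho^n ,
\]
where $\rho\ge0$ runs over the Borel functions that are \emph{admissible} for $\Gamma$: $\int_\gamma\rho\,ds\ge1$ for every rectifiable $\gamma\in\Gamma$. Nonrectifiable curves play no role. The modulus is monotone, subadditive, and invariant under similarities. The relative distance of $E$ and $F$ is
\[
\Delta(E,F)=\frac{\operatorname{dist}(E,F)}{\min\{\operatorname{diam}E,\operatorname{diam}F\}} .
\]

Always $\operatorname{mod}(E,F;D)\le\operatorname{mod}(E,F;\mathbf R^n)$. The following conditions say that not too much is lost when only curves in $D$ are admitted. In each of them $E,F$ range over all pairs of disjoint continua in $D$.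
\begin{itemize}
\item $D$ is \emph{QED} (quasiextremal distance) if $\operatorname{mod}(E,F;\mathbf R^n)\le M\operatorname{mod}(E,F;D)$ for some constant $M\ge1$.
\item $D$ is \emph{$\psi$-QED}, where $\psi:[0,\infty)\to[0,\infty)$ is a homeomorphism, if $\operatorname{mod}(E,F;D)\ge\psi(\operatorname{mod}(E,F;\mathbf R^n))$.
\item $D$ is \emph{Loewner} if $\operatorname{mod}(E,F;D)\ge\phi(\Delta(E,F))$ for some decreasing $\phi:(0,\infty)\to(0,\infty)$, the control function.
\end{itemize}
We use the Loewner property of $\mathbf R^n$: there is a decreasing $\phi_n:(0,\infty)\to(0,\infty)$ with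
\begin{equation}\label{eq:loewner}
\operatorname{mod}(E,F;\mathbf R^n)\ge\phi_n(\Delta(E,F))
\end{equation}
for all disjoint continua $E,F$. Hence a QED domain is $\psi$-QED with $\psi(t)=t/M$, and Loewner with control function $\phi_n/M$.

A half-space is QED with $M=2$ (Example~\ref{ex:half}). A slit destroys all three properties.

\begin{example}\label{ex:slit}
Let $D=\mathbf R^2\setminus([0,\infty)\times\{0\})$, $E_N=[N,N+1]\times\{1\}$ and $F_N=[N,N+1]\times\{-1\}$ with $N\ge2$. Then $\Delta(E_N,F_N)=2$ and $\operatorname{mod}(E_N,F_N;\mathbf R^2)\ge\phi_2(2)$. A curve joining $E_N$ and $F_N$ in $D$ crosses the negative real axis. So, traversed from $E_N$, it starts in $\overline B(z,1)$ and leaves $B(z,N)$, where $z=(N,1)$, and by \eqref{eq:ring} below $\operatorname{mod}(E_N,F_N;D)\le2\pi/\log N\to0$.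
\end{example}

It is known \cite{UDC} that
\[
\text{QED}\Rightarrow\psi\text{-QED}\Leftrightarrow\text{Loewner}\Rightarrow\text{QED}_{\rm wb}\Rightarrow\psi\text{-QED}_{\rm wb}\Leftrightarrow\text{Loewner}_{\rm wb},
\]
where $\psi$-QED means $\psi$-QED for some $\psi$, and the index wb means that the inequality is required only for pairs of closures of balls $B(x,r)$ with $x\in D$, $0<r\le\frac12\operatorname{dist}(x,\partial D)$, the two closures being disjoint. The converses of the last two implications fail. Whether the first can be reversed is stated there to be open. We show that it can.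

\subsection{Why the answer is not obvious}

The relative distance does not determine the modulus, even up to constants. Let $0<\varepsilon<1$.

Consider first two collinear segments, $E=[-1,0]e_1$ and $F=[\varepsilon,1+\varepsilon]e_1$, with $e_1$ a unit vector. Here $\Delta(E,F)=\varepsilon$. The function $\rho(x)=2/\max\{|x|,\varepsilon\}$ for $|x|<4$, $\rho=0$ elsewhere, is admissible: a curve that starts at $se_1\in F$ must reach $\{x_1\le0\}$, so it has an initial part of length $s$, and there $\max\{|x|,\varepsilon\}\le2s<4$, which gives $\int\rho\,ds\ge1$. With $v_n=|B(0,1)|$ and $\omega_{n-1}$ the area of the unit sphere,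
\[
\operatorname{mod}(E,F;\mathbf R^n)\le2^nv_n+2^n\omega_{n-1}\log(4/\varepsilon).
\]
Every domain contains a similar copy of this pair. So every control function of every Loewner domain satisfies $\phi(\varepsilon)\le2^nv_n+2^n\omega_{n-1}\log(4/\varepsilon)$.

Consider next two facing plates, $E=[0,1]^{n-1}\times\{0\}$ and $F=[0,1]^{n-1}\times\{\varepsilon\}$, with $\Delta(E,F)=\varepsilon/\sqrt{n-1}$. For admissible $\rho$ and $y\in[0,1]^{n-1}$, H\"older's inequality on the vertical segment over $y$ gives $1\le\varepsilon^{n-1}\int_0^\varepsilon\rho(y,t)^n\,dt$. Integration over $y$ yields $\operatorname{mod}(E,F;\mathbf R^n)\ge\varepsilon^{1-n}$.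

So for facing plates in a Loewner domain the control function can give no more than a logarithm, while QED asks for a power. What saves the situation is that the Loewner condition holds for \emph{all} pairs of continua: the two plates contain about $\varepsilon^{1-n}$ pairs of small plates at relative distance about $1$, and if the curves that join each pair can be kept near that pair, their moduli add up (Example~\ref{ex:plates}). The problem is to add up local information in this way for continua of arbitrary shape.

\subsection{Results}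

For $p\ge1$ and $G$ open let $L^{1,p}(G)$ be the space of $u\in L^1_{\rm loc}(G)$ with weak gradient in $L^p(G)$. By the Poincar\'e inequality on small balls, $L^{1,p}(G)\subset W^{1,p}_{\rm loc}(G)$. We write $\langle f\rangle_A=|A|^{-1}\int_Af$ for averages, and $B(x,r)$ for open balls; if $B=B(x,r)$, then $\lambda B=B(x,\lambda r)$.

\begin{theorem}\label{thm:main}
Let $D\subsetneq\mathbf R^n$ be a domain for which there is $m_0>0$ with
\begin{equation}\label{eq:L}
\operatorname{mod}(E,F;D)\ge m_0\quad\text{for all disjoint continua }E,F\subset D\text{ with }\Delta(E,F)\le16 .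
\end{equation}
Then $D$ is QED with a constant $M=M(n,m_0)$. In particular every Loewner domain and every $\psi$-QED domain is QED.
\end{theorem}

The proof gives more.

\begin{theorem}\label{thm:equiv}
For a domain $D\subsetneq\mathbf R^n$ the following are equivalent, and the constants in each condition depend only on $n$ and the data in any other.
\begin{enumerate}
\item[(1)] $D$ is QED.
\item[(2)] $D$ is $\psi$-QED for some homeomorphism $\psi$.
\item[(3)] $D$ is Loewner.
\item[(4)] Condition \eqref{eq:L} holds for some $m_0>0$.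
\item[(5)] There is a linear extension operator $T:L^{1,n}(D)\to L^{1,n}(\mathbf R^n)$ with $\|\nabla Tu\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$.
\item[(6)] There is $C$ such that every bounded locally Lipschitz $u\in L^{1,n}(D)$ has an extension $w\in L^{1,n}(\mathbf R^n)$ (that is, $w=u$ a.e.\ on $D$) with $\|\nabla w\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$.
\item[(7)] There are $c>0$ and $C,\lambda\ge1$ such that $|B(x,r)\cap D|\ge cr^n$ for $x\in D$, $0<r\le\operatorname{diam}D$, $r<\infty$, and
\[
\big\langle|u-\langle u\rangle_{B\cap D}|\big\rangle_{B\cap D}\le Cr\,\langle|\nabla u|^n\rangle_{\lambda B\cap D}^{1/n}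
\]
for all balls $B=B(x,r)$, $x\in D$, $r>0$, and all locally Lipschitz $u$ on $D$ such that $\nabla u\in L^n(D)$ or $u$ is Lipschitz. (That $u$ is integrable on $B\cap D$ is part of the condition.)
\end{enumerate}
When these hold, the operator $T$ constructed in Section~\ref{sec:ext} is also bounded $L^{1,p}(D)\to L^{1,p}(\mathbf R^n)$ for every $p\ge n$.
\end{theorem}

\subsection{The plan}

A modulus is an infimum of energies, and Section~\ref{sec:curves} turns admissible densities into functions: up to $\varepsilon$, $\operatorname{mod}(E,F;D)$ is the energy $\int_D|\nabla u|^n$ of a function $u$ that is $0$ near $E$ and $1$ near $F$. If all such $u$ extend to $\mathbf R^n$ with energy at most $C^n\int_D|\nabla u|^n$, then $\operatorname{mod}(E,F;\mathbf R^n)\le C^n\operatorname{mod}(E,F;D)$. In a half-space one reflects. In general $D$ has no reflection, and we fill the complement with averages of $u$ over nearby pieces of $D$. For this we need that $D$ has volume near its boundary and that $u$ oscillates little on such pieces; both come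 from \eqref{eq:L} (Section~\ref{sec:point}). They come with the exponent $n$, which just fails to be enough for the extension. The theorem of Keith and Zhong on the self-improvement of Poincar\'e inequalities lowers the exponent (Section~\ref{sec:poincare}), and then the averages work (Section~\ref{sec:ext}).

\section{Short curves, capacity functions, and the reduction}\label{sec:curves}

\subsection{Curves of small length}

Let $z\in\mathbf R^n$, $R>0$, $\Lambda>1$. If every curve in $\Gamma$ starts in $\overline B(z,R)$ and leaves $B(z,\Lambda R)$, then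
\begin{equation}\label{eq:ring}
\operatorname{mod}\Gamma\le\omega_{n-1}(\log\Lambda)^{1-n},
\end{equation}
because $\rho(x)=(\log\Lambda)^{-1}|x-z|^{-1}\chi_{\{R<|x-z|<\Lambda R\}}$ is admissible and $\int\rho^n=(\log\Lambda)^{-n}\int_R^{\Lambda R}t^{-n}\omega_{n-1}t^{n-1}\,dt$. For $m>0$ fix $\Lambda(m)\ge2$, depending only on $n$ and $m$, with $\omega_{n-1}(\log\Lambda(m))^{1-n}\le m/2$.

\begin{lemma}\label{lem:short}
Let $G\subset\mathbf R^n$ be open, let $E,F\subset G$ be disjoint continua with $\operatorname{mod}(E,F;G)\ge m>0$, and suppose $E\subset\overline B(z,R)$. Put $\Lambda=\Lambda(m)$ and $G'=G\cap B(z,\Lambda R)$.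
\begin{enumerate}
\item[(i)] The family of curves joining $E$ and $F$ in $G'$ has modulus at least $m/2$.
\item[(ii)] If $g\ge0$ is a Borel function on $G$ with $I=\int_{G'}g^n<\infty$ and $\eta>0$, then some rectifiable curve $\gamma$ joins $E$ and $F$ in $G'$ with $\int_\gamma g\,ds\le(2I/m)^{1/n}+\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
A curve joining $E$ and $F$ in $G$ either lies in $G'$ or, traversed from $E$, starts in $\overline B(z,R)$ and leaves $B(z,\Lambda R)$. The latter curves have modulus at most $m/2$ by \eqref{eq:ring}, so (i) follows from subadditivity. For (ii), let $t=(2I/m)^{1/n}+\eta$. If every rectifiable curve of the family in (i) had $\int_\gamma g\,ds>t$, then $t^{-1}g\chi_{G'}$ would be admissible and $m/2\le t^{-n}I<m/2$.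
\end{proof}

\begin{example}\label{ex:plates}
Let \eqref{eq:L} hold, and let $D$ contain the plates $E=[0,1]^{n-1}\times\{0\}$ and $F=[0,1]^{n-1}\times\{\varepsilon\}$. For $z=(z',0)$ with $z'\in[0,1-\varepsilon]^{n-1}$ the small plates $E_z=(z'+[0,\varepsilon]^{n-1})\times\{0\}$ and $F_z=E_z+\varepsilon e_n$ have $\Delta(E_z,F_z)\le1$. So by Lemma~\ref{lem:short}(i) the curves that join them in $D\cap B(z,\Lambda\sqrt n\,\varepsilon)$, $\Lambda=\Lambda(m_0)$, have modulus at least $m_0/2$. Let $\varepsilon\le1/(4\Lambda\sqrt n)$ and let $z'$ run through the points of a grid in $[0,1-\varepsilon]^{n-1}$ of mesh $2\Lambda\sqrt n\,\varepsilon$ that contains $0$. This gives at least $(4\Lambda\sqrt n\,\varepsilon)^{1-n}$ disjoint balls. If $\rho$ is admissible for the curves joining $E$ and $F$ in $D$, its energy in each ball is at least $m_0/2$. Hence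
\[
\operatorname{mod}(E,F;D)\ge\tfrac{m_0}2(4\Lambda\sqrt n\,\varepsilon)^{1-n}.
\]
On the other hand, $\varepsilon^{-1}$ times the characteristic function of the $\varepsilon$-neighborhood of $E$ is admissible in $\mathbf R^n$, so $\operatorname{mod}(E,F;\mathbf R^n)\le2\cdot3^{n-1}\varepsilon^{1-n}$. For these facing plates \eqref{eq:L} thus gives the QED inequality.
\end{example}

For general $E,F$ there is no preferred scale and no product structure, and we pass to functions.

\subsection{Capacity functions}

The next lemma holds in every domain. An admissible $\rho$ may be very irregular near $E$ and $F$, and the function $\inf_\gamma\int_\gamma\rho\,ds$, over curves from $E$ to $x$, need not be small near $E$. Lemma~\ref{lem:short} in $\mathbf R^n$ removes this difficulty: a curve that ends very near $E$ can be prolonged to $E$ at small cost. This uses that continua are nondegenerate.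

For a set $A$, let $A_s$ denote its closed $s$-neighborhood. For a locally Lipschitz $u$ let $\operatorname{Lip}u(x)=\limsup_{y\to x}|u(y)-u(x)|/|y-x|$. This is a Borel upper gradient of $u$: it satisfies $|u(\gamma(0))-u(\gamma(1))|\le\int_\gamma\operatorname{Lip}u\,ds$ for every rectifiable $\gamma$. By Rademacher's theorem $\operatorname{Lip}u=|\nabla u|$ a.e.

\begin{lemma}\label{lem:cap}
Let $E,F\subset D$ be disjoint continua and $\varepsilon>0$. There is a locally Lipschitz $u:D\to[0,1]$ with $u=0$ in a neighborhood of $E$, $u=1$ in a neighborhood of $F$, and $\int_D|\nabla u|^n\le\operatorname{mod}(E,F;D)+\varepsilon$.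
\end{lemma}

\begin{proof}
The modulus is finite: with $d=\operatorname{dist}(E,F)$, the function $d^{-1}\chi_{E_d\cap D}$ is admissible. Choose a $\rho$ that is admissible for the curves joining $E$ and $F$ in $D$, vanishes outside $D$, and satisfies $\int_D\rho^n\le\operatorname{mod}(E,F;D)+\varepsilon/2$. Let $0<\delta<\frac12$.

\emph{Step 1: thickening $E$ and $F$.} We claim that for some $s>0$ the sets $E_s,F_s$ are disjoint and contained in $D$, and $\int_\gamma\rho\,ds\ge1-\delta$ for every rectifiable $\gamma$ joining $E_s$ and $F_s$ in $D$.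

Let $m=\phi_n(1)$ and $\Lambda=\Lambda(m)$. Choose $r>0$ with $4r\le\min\{\operatorname{diam}E,\operatorname{diam}F,\operatorname{dist}(E,F)\}$, $\Lambda r<\operatorname{dist}(E\cup F,\partial D)$, and
\[
\Big(\frac2m\int_{B(a,\Lambda r)}\rho^n\Big)^{1/n}\le\frac\delta4\qquad\text{for all }a\in E\cup F ;
\]
the last condition holds for small $r$ by absolute continuity of the integral. Put $s=r/2$. Then $E_s,F_s$ are disjoint and lie in $D$. Let $\gamma$ be a rectifiable curve in $D$ from $E_s$ to $F_s$, and choose $a\in E$ with $|\gamma(0)-a|\le s$. Since $|\gamma(1)-a|\ge4r-s>r$, there is a first time with $|\gamma-a|=r$; let $\gamma'\subset\overline B(a,r)$ be the part of $\gamma$ up to that time. If $\gamma'$ meets $E$, let $\alpha$ be a constant curve at a common point. Otherwise $\operatorname{diam}\gamma'\ge r-s=r/2$, $\operatorname{diam}E\ge4r$ and $\operatorname{dist}(\gamma',E)\le s=r/2$, so $\Delta(\gamma',E)\le1$ and $\operatorname{mod}(\gamma',E;\mathbf R^n)\ge m$. By Lemma~\ref{lem:short}(ii), with $G=\mathbf R^n$, $g=\rho$ and $\eta=\delta/4$,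 there is a rectifiable curve $\alpha$ joining $\gamma'$ and $E$ in $B(a,\Lambda r)\subset D$ with $\int_\alpha\rho\,ds\le\delta/2$. The same argument for the reversed curve, with $F$ in place of $E$, gives $\alpha'$ in $D$ joining a point of $\gamma$ to $F$ with $\int_{\alpha'}\rho\,ds\le\delta/2$. The curves $\alpha$, $\alpha'$ and a subpath of $\gamma$ form a rectifiable curve joining $E$ and $F$ in $D$. Hence $1\le\int_\gamma\rho\,ds+\delta$.

\emph{Step 2: smoothing $\rho$.} Let $\theta(x)=\min\{s/2,\ \delta\operatorname{dist}(x,\partial D)\}$ for $x\in D$, and $S_z(x)=x+\theta(x)z$ for $|z|<1$. Since $\theta$ is $\delta$-Lipschitz,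
\[
(1-\delta)|x-y|\le|S_z(x)-S_z(y)|\le(1+\delta)|x-y| ,
\]
and $S_z$ maps $D$ into $D$. Put
\[
\sigma(x)=\frac{1+\delta}{v_n}\int_{|z|<1}\rho(S_z(x))\,dz=(1+\delta)\langle\rho\rangle_{B(x,\theta(x))} .
\]
Since $\rho$ is locally integrable and $\theta$ is positive and continuous, $\sigma$ is finite and continuous on $D$. By Jensen's inequality and the change of variables $y=S_z(x)$, whose inverse is $(1-\delta)^{-1}$-Lipschitz, $\int_D\sigma^n\le(1+\delta)^n(1-\delta)^{-n}\int_D\rho^n$. If $\gamma$ is a rectifiable curve joining $E_{s/2}$ and $F_{s/2}$ in $D$, then $S_z\circ\gamma$ joins $E_s$ and $F_s$ in $D$, because $|S_z(x)-x|<s/2$. So $1-\delta\le(1+\delta)\int_\gamma\rho(S_z(x))\,ds(x)$ by Step 1. Averaging over $z$ gives $\int_\gamma\sigma\,ds\ge1-\delta$.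

\emph{Step 3: the function.} Let $u(x)=\min\{1,(1-\delta)^{-1}\inf_\gamma\int_\gamma\sigma\,ds\}$, where $\gamma$ runs over the rectifiable curves in $D$ from $E_{s/2}$ to $x$. Then $u=0$ on $E_{s/2}$ and $u=1$ on $F_{s/2}$. If the segment $[x,y]$ lies in $D$, then $|u(x)-u(y)|\le(1-\delta)^{-1}|x-y|\max_{[x,y]}\sigma$. So $u$ is locally Lipschitz with $\operatorname{Lip}u\le(1-\delta)^{-1}\sigma$, and
\[
\int_D|\nabla u|^n\le(1+\delta)^n(1-\delta)^{-2n}\Big(\operatorname{mod}(E,F;D)+\frac\varepsilon2\Big) .
\]
Take $\delta$ small.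
\end{proof}

\subsection{Extension implies QED}

\begin{proposition}\label{prop:red}
Suppose every bounded locally Lipschitz $u\in L^{1,n}(D)$ has an extension $w\in L^{1,n}(\mathbf R^n)$ with $\|\nabla w\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$. Then $D$ is QED with $M=\max\{1,C^n\}$.
\end{proposition}

\begin{proof}
Given $E,F$ and $\varepsilon>0$, let $u$ be as in Lemma~\ref{lem:cap}, $w$ its extension, and $w_s=w*\eta_s$ with a standard mollifier $\eta_s$ supported in $\overline B(0,s)$. Since $w=0$ a.e.\ near $E$ and $w=1$ a.e.\ near $F$, for small $s$ the smooth function $w_s$ is $0$ on $E$ and $1$ on $F$. So $\int_\gamma|\nabla w_s|\,ds\ge1$ for every rectifiable $\gamma$ joining $E$ and $F$ in $\mathbf R^n$, and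
\[
\operatorname{mod}(E,F;\mathbf R^n)\le\int_{\mathbf R^n}|\nabla w_s|^n\le\int_{\mathbf R^n}|\nabla w|^n\le C^n\int_D|\nabla u|^n\le C^n(\operatorname{mod}(E,F;D)+\varepsilon) .
\]
Let $\varepsilon\to0$.
\end{proof}

\begin{example}\label{ex:half}
Let $D=\{x_n>0\}$ and let $u\in L^{1,n}(D)$ be bounded and locally Lipschitz. Put $w(x',x_n)=u(x',|x_n|)$. Off $\{x_n=0\}$ the function $w$ is locally Lipschitz. On almost every vertical line $\partial_nu$ is locally integrable up to $x_n=0$, so $w$ is absolutely continuous there after the boundary value is filled in. Hence $w\in L^{1,n}(\mathbf R^n)$ and $\int_{\mathbf R^n}|\nabla w|^n=2\int_D|\nabla u|^n$. A half-space is therefore QED with $M=2$.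
\end{example}

The task is now to construct an extension in every domain that satisfies \eqref{eq:L}. \emph{From here to the end of Section~\ref{sec:ext} we assume \eqref{eq:L}}, and $C$ denotes constants that depend only on $n$ and $m_0$ and may change from line to line.

\section{Volume density and a pointwise estimate}\label{sec:point}

Let $X=\overline D$, and let $\mu$ be Lebesgue measure restricted to $X$. To average over pieces of $D$ near the boundary we need those pieces to have volume.

\begin{lemma}\label{lem:density}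
$|B(x,r)\cap D|\ge c_0r^n$ for $x\in X$, $0<r\le\operatorname{diam}D$, $r<\infty$, where $c_0=12^{-n}m_0$. Hence $|\partial D|=0$, and $\mu$ is doubling on $X$ with constant depending only on $n$ and $m_0$.
\end{lemma}

\begin{proof}
Let $x\in D$. Some $y\in D$ has $|x-y|>r/3$, since otherwise $\operatorname{diam}D\le2r/3<r$. Take a path $\gamma$ in $D$ from $x$ to $y$. Let $E$ be its part up to the first time when $|\gamma-x|=r/12$. Let $t$ be the first time when $|\gamma-x|=r/3$, and let $F$ be the part of $\gamma$ from the last time before $t$ when $|\gamma-x|=r/6$ up to $t$. Then $E\subset\overline B(x,r/12)$ and $F\subset\mathbf R^n\setminus B(x,r/6)$ are disjoint continua, $\operatorname{diam}E\ge r/12$, $\operatorname{diam}F\ge r/6$, and $\operatorname{dist}(E,F)\le r/6$ since $x\in E$; so $\Delta(E,F)\le2$. Every curve joining $E$ and $F$ has length at least $r/12$ in $B(x,r/6)$, so $\frac{12}r\chi_{B(x,r/6)\cap D}$ is admissible for the curves joining them in $D$, and $m_0\le(12/r)^n|B(x,r)\cap D|$. If $x\in\partial D$ and $r'<r$, then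 $B(x',r')\subset B(x,r)$ for $x'\in D$ near $x$; let $r'\to r$.

The sets $D$ and $\partial D$ are disjoint, so by this bound no point of $\partial D$ is a density point of $\partial D$. Thus $|\partial D|=0$. Finally, let $x\in X$. If $r\le\operatorname{diam}D$, $r<\infty$, then $\mu(B(x,2r))\le2^nv_nr^n\le2^n(v_n/c_0)\mu(B(x,r))$. If $r>\operatorname{diam}D$, then $X\subset B(x,r)$ and $\mu(B(x,2r))=|D|=\mu(B(x,r))$.
\end{proof}

The second consequence of \eqref{eq:L} bounds the variation of a function by its energy. We chain short curves that shrink to $x$, do the same at $y$, and connect the two chains; the number $16$ comes from the last link.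

\begin{lemma}\label{lem:pointwise}
There are $C_1$ and $\kappa$, depending only on $n$ and $m_0$, with the following property. Let $u$ be continuous on $D$ with Borel upper gradient $g$. For $x\ne y$ in $D$ and $d=|x-y|$,
\[
|u(x)-u(y)|\le C_1d\,(N(x)+N(y)),\qquad N(z)=\sup_{0<r\le\kappa d}\Big(r^{-n}\int_{B(z,r)\cap D}g^n\Big)^{1/n}.
\]
\end{lemma}

\begin{proof}
Let $\Lambda=\Lambda(m_0)$ and $\kappa=\Lambda^2$. We may assume $N(x),N(y)<\infty$. By \eqref{eq:L} and Lemma~\ref{lem:short}(ii) with $G=D$ and $m=m_0$ we have: \emph{if $E,F\subset D\cap\overline B(x,R)$ are disjoint continua, $\Delta(E,F)\le16$, $\Lambda R\le\kappa d$ and $\eta'>0$, then some rectifiable curve $\gamma$ joins $E$ and $F$ in $D\cap B(x,\Lambda R)$ with}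
\begin{equation}\label{eq:S}
\int_\gamma g\,ds\le\Big(\frac2{m_0}\Big)^{1/n}\Lambda R\,N(x)+\eta' .
\end{equation}

Fix $\eta>0$ and a path in $D$ from $x$ to $y$, and put $r_j=2^{-j}d$. For $j\ge1$ let $E_j$ be a subpath in $\{r_{j+1}\le|z-x|\le r_j\}$ that connects the two boundary spheres.

\emph{The links $\gamma_j$.} The continua $E_j$ and $E_{j+2}$ are disjoint, of diameter at least $r_{j+1}$ and $r_{j+3}$, and meet the spheres about $x$ of radius $r_{j+1}$ and $r_{j+2}$, respectively. So $\Delta(E_j,E_{j+2})\le(r_{j+1}+r_{j+2})/r_{j+3}=6$. By \eqref{eq:S} with $R=r_j$ there is a curve $\gamma_j\subset D\cap B(x,\Lambda r_j)$ joining them with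
\[
\int_{\gamma_j}g\,ds\le Cr_jN(x)+2^{-j}\eta,\qquad\operatorname{diam}\gamma_j\ge r_{j+1}-r_{j+2}=\tfrac14r_j .
\]

\emph{The links $\beta_j$.} The curves $\gamma_j$ and $\gamma_{j+1}$ meet $\overline B(x,r_j)$ and $\overline B(x,r_{j+1})$, respectively. If they are disjoint, then $\Delta(\gamma_j,\gamma_{j+1})\le(r_j+r_{j+1})/(\frac14r_{j+1})=12$, and \eqref{eq:S} with $R=\Lambda r_j$ gives a curve $\beta_j$ joining them in $D\cap B(x,\Lambda^2r_j)$ with $\int_{\beta_j}g\,ds\le Cr_jN(x)+2^{-j}\eta$. If they meet, let $\beta_j$ be a constant curve at a common point.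

\emph{The chain.} Pick $p_j\in\gamma_j$. Then
\[
|u(p_j)-u(p_{j+1})|\le\int_{\gamma_j}g\,ds+\int_{\beta_j}g\,ds+\int_{\gamma_{j+1}}g\,ds\le Cr_jN(x)+3\cdot2^{-j}\eta .
\]
Since $p_j\to x$ and $u$ is continuous, summation gives $|u(p_1)-u(x)|\le CdN(x)+3\eta$. The same construction at $y$, along the reversed path, gives a curve $\gamma_1'\subset D\cap B(y,\Lambda d/2)$ and a point $p_1'\in\gamma_1'$ with $|u(p_1')-u(y)|\le CdN(y)+3\eta$ and $\int_{\gamma_1'}g\,ds\le CdN(y)+\eta$.

\emph{The last link.} Both $\gamma_1$ and $\gamma_1'$ lie in $B(x,(1+\Lambda/2)d)\subset\overline B(x,\Lambda d)$, have diameter at least $d/8$, and meet $\overline B(x,d/2)$ and $\overline B(y,d/2)$, respectively. If they are disjoint, then $\Delta(\gamma_1,\gamma_1')\le2d/(d/8)=16$, and \eqref{eq:S} with $R=\Lambda d$ gives a curve joining them with $g$-length at most $CdN(x)+\eta$. Whether or not they are disjoint, $|u(p_1)-u(p_1')|\le Cd(N(x)+N(y))+3\eta$. Add the three estimates and let $\eta\to0$.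
\end{proof}

\section{Poincar\'e inequalities}\label{sec:poincare}

For $h\ge0$ let $\mathcal Mh(x)=\sup_{r>0}r^{-n}\int_{B(x,r)}h$. By the Hardy--Littlewood theorem $|\{\mathcal Mh>s\}|\le C\|h\|_{L^1}/s$, and $\mathcal M$ is bounded on $L^p$ for $p>1$.

\begin{lemma}\label{lem:poinc}
Let $\lambda=2\kappa+1$. For locally Lipschitz $u$ on $D$ and $B=B(x_0,r)$, $x_0\in X$, $r>0$,
\begin{equation}\label{eq:double}
\int_{B\cap D}\int_{B\cap D}|u(x)-u(y)|\,dx\,dy\le Cr^{2n}\Big(\int_{\lambda B\cap D}|\nabla u|^n\Big)^{1/n} .
\end{equation}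
If the right side is finite, then $u\in L^1(B\cap D)$ and
\begin{equation}\label{eq:Pn}
\big\langle|u-\langle u\rangle_{B\cap D}|\big\rangle_{B\cap D}\le Cr\,\langle|\nabla u|^n\rangle_{\lambda B\cap D}^{1/n} .
\end{equation}
\end{lemma}

\begin{proof}
Let $h=(\operatorname{Lip}u)^n\chi_{\lambda B\cap D}$; we may assume $\|h\|_1<\infty$. For $x,y\in B\cap D$ we have $|x-y|<2r$, and the balls that enter $N(x)$ and $N(y)$ in Lemma~\ref{lem:pointwise} lie in $\lambda B$. So
\[
|u(x)-u(y)|\le2C_1r\big(\mathcal Mh(x)^{1/n}+\mathcal Mh(y)^{1/n}\big) .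
\]
By the weak-type bound,
\[
\int_B(\mathcal Mh)^{1/n}\le\int_0^\infty\min\{v_nr^n,\,Cs^{-n}\|h\|_1\}\,ds\le Cr^{n-1}\|h\|_1^{1/n} ;
\]
to see the last step, split at $s=\|h\|_1^{1/n}/r$ and use that $s^{-n}$ is integrable at infinity, $n\ge2$. Integration over $(x,y)\in(B\cap D)^2$ gives \eqref{eq:double}. If the right side is finite, then by Fubini $u-u(y)$ is integrable on $B\cap D$ for some $y$, so $u\in L^1(B\cap D)$. Now divide \eqref{eq:double} by $|B\cap D|^2$. If $r\le\operatorname{diam}D$, use $|B\cap D|\ge c_0r^n$ and $|\lambda B\cap D|\le Cr^n$. If $r>\operatorname{diam}D$, then $B\cap D=\lambda B\cap D=D$; apply \eqref{eq:double} to $B(x_0,2\operatorname{diam}D)$ and use $c_0(\operatorname{diam}D)^n\le|D|\le v_n(\operatorname{diam}D)^n$. This gives \eqref{eq:Pn} with $\operatorname{diam}D\le r$ in place of $r$.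
\end{proof}

Why is \eqref{eq:Pn} not yet enough? The extension of Section~\ref{sec:ext} will have, outside $X$, a gradient bounded by the oscillation of $u$ on nearby balls divided by their radius. With \eqref{eq:Pn} this is at most $C(\mathcal M(|\nabla u|^n\chi_D))^{1/n}$, and to integrate its $n$th power we would need $\mathcal M$ to be bounded on $L^1$, which is false. With any exponent $q<n$ in \eqref{eq:Pn} we would need $\mathcal M$ on $L^{n/q}$, $n/q>1$, where it is bounded. The following theorem provides such a $q$.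

\begin{theorem}[Keith--Zhong {\cite[Thm.~1.0.1]{KZ}}]\label{thm:KZ}
Let $(X,d,\mu)$ be a complete metric space with a doubling Borel measure and let $p>1$. Write $u_B$ for the $\mu$-average of $u$ over $B$. If
\[
\frac1{\mu(B)}\int_B|u-u_B|\,d\mu\le Cr\Big(\frac1{\mu(\lambda B)}\int_{\lambda B}(\operatorname{Lip}u)^p\,d\mu\Big)^{1/p}
\]
for all balls $B$ of radius $r$ and all Lipschitz $u$, then the same holds with some $q\in[1,p)$ in place of $p$ and constants $C',\lambda'$. Here $q,C',\lambda'$ depend only on $p,C,\lambda$ and the doubling constant.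
\end{theorem}

In complete doubling spaces the formulation with Lipschitz functions and $\operatorname{Lip}u$ is equivalent to that with upper gradients \cite{K}.

The closed set $X$ is complete and $\mu$ is doubling. A Lipschitz function $u$ on $X$ is locally Lipschitz on $D$ with bounded gradient, so \eqref{eq:Pn} holds for it. Since $D$ is open, $\operatorname{Lip}u$ at points of $D$ is the same in $X$ and in $D$, so it equals $|\nabla u|$ a.e.\ in $D$; and $\mu(\partial D)=0$. So \eqref{eq:Pn} is the hypothesis of Theorem~\ref{thm:KZ} with $p=n$. We obtain $q\in[1,n)$ and $\lambda'\ge1$, depending only on $n$ and $m_0$, with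
\begin{equation}\label{eq:P}
\big\langle|v-\langle v\rangle_{B\cap D}|\big\rangle_{B\cap D}\le Cr\,\langle|\nabla v|^q\rangle_{\lambda'B\cap D}^{1/q}
\end{equation}
for all Lipschitz $v$ on $X$ and all $B=B(x_0,r)$, $x_0\in X$, $r>0$.

Lipschitz functions on $X$ are not the functions we must extend: a capacity function is only locally Lipschitz in $D$ and need not be continuous up to $\partial D$. (In the slit plane of Example~\ref{ex:slit}, where \eqref{eq:L} fails, $X=\mathbf R^2$ and Lipschitz functions on $X$ do not see the slit at all.) Under \eqref{eq:L} the pointwise estimate closes this gap. We use the Meyers--Serrin construction in the following form.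

\medskip\noindent
\textbf{(MS)} \emph{If $1\le p<\infty$, $u\in L^{1,p}(D)$ and $\varepsilon>0$, there is $\tilde u\in C^\infty(D)$ with $\tilde u-u\in W^{1,p}(D)$ and $\|\tilde u-u\|_{W^{1,p}(D)}<\varepsilon$.} Indeed, let $(\zeta_i)_{i\ge1}$ be a smooth locally finite partition of unity on $D$ with compact supports. Mollify $\zeta_iu\in W^{1,p}(D)$ at scales $\varepsilon_i$ so small that the supports stay locally finite in $D$ and the $i$th error in $W^{1,p}$ is less than $2^{-i}\varepsilon$, and sum.

\begin{lemma}\label{lem:approx}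
Let $u\in L^{1,n}(D)$.
\begin{enumerate}
\item[(i)] $u$ is integrable on $B\cap D$ for every ball $B$ centered in $X$, and $u$ satisfies \eqref{eq:P}, with another constant $C$.
\item[(ii)] There are Lipschitz functions $v_k$ on $X$ with $\nabla v_k\to\nabla u$ in $L^n(D)$ and $v_k\to u$ in $L^1(B\cap D)$ for every ball $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
The idea is to keep $u$ where the maximal function of its energy is at most $t^n$, where $u$ is Lipschitz by Lemma~\ref{lem:pointwise}, to redefine it elsewhere, and to let $t\to\infty$.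

First let $u$ be locally Lipschitz. Put $g=\operatorname{Lip}u$, $h=g^n$ extended by $0$, and $G_t=\{x\in D:\mathcal Mh(x)\le t^n\}$. By Lemma~\ref{lem:pointwise}, $u$ is $2C_1t$-Lipschitz on $G_t$.

\emph{The bad set is small.} Let $h_1=h\chi_{\{h>t^n/(2v_n)\}}$. Then $\mathcal M(h-h_1)\le t^n/2$, so $\mathcal Mh_1>t^n/2$ on $D\setminus G_t$, and
\[
t^n|D\setminus G_t|\le C\int_{\{h>t^n/(2v_n)\}}h\;\longrightarrow\;0\qquad(t\to\infty) .
\]
So $G_t\ne\emptyset$ for large $t$. Let $v_t$ be a $2C_1t$-Lipschitz McShane extension of $u|_{G_t}$ to $X$, and $f_t=u-v_t$. Since $f_t=0$ on $G_t$, its gradient vanishes a.e.\ on $G_t$, and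
\[
\int_D|\nabla f_t|^n\le C\int_{D\setminus G_t}g^n+Ct^n|D\setminus G_t|\to0 .
\]

\emph{Inequality \eqref{eq:P} for $u$.} For a.e.\ $x\in D$ we have $\mathcal Mh(x)<\infty$, so $v_t(x)=u(x)$ for all large $t$. Let $B=B(x_0,r)$, $x_0\in X$. By Fatou's lemma along integers $t$, by \eqref{eq:P} for $v_t$, and since $\nabla v_t\to\nabla u$ in $L^n(D)$, hence in $L^q(\lambda'B\cap D)$,
\begin{align*}
\int_{B\cap D}\int_{B\cap D}|u(x)-u(y)|\,dx\,dy
&\le\liminf_{t\to\infty}\int_{B\cap D}\int_{B\cap D}|v_t(x)-v_t(y)|\,dx\,dy\\
&\le C|B\cap D|^2r\,\langle|\nabla u|^q\rangle_{\lambda'B\cap D}^{1/q}<\infty .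
\end{align*}
By Fubini $u\in L^1(B\cap D)$, and \eqref{eq:P} holds for $u$.

\emph{Convergence of $v_t$.} Apply what was just proved to the locally Lipschitz function $f_t\in L^{1,n}(D)$: as $t\to\infty$, $\int_{B\cap D}|f_t-\langle f_t\rangle_{B\cap D}|\to0$. Since $f_t=0$ on $G_t\cap B$, this integral is at least $|G_t\cap B|\,|\langle f_t\rangle_{B\cap D}|$, and $|G_t\cap B|\to|D\cap B|>0$. So $\langle f_t\rangle_{B\cap D}\to0$, and $v_t\to u$ in $L^1(B\cap D)$. A ball not centered in $X$ lies in one that is. This proves (i) and (ii) for locally Lipschitz $u$.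

\emph{General $u$.} By (MS) there are $u_k\in C^\infty(D)$ with $\|u_k-u\|_{W^{1,n}(D)}\to0$. On the bounded sets $B\cap D$ this gives convergence in $L^1$, and of gradients in $L^q$, so $u\in L^1(B\cap D)$ and \eqref{eq:P} passes to the limit. Fix $x_0\in D$. By (ii) for $u_k$ we can choose a Lipschitz $v_k$ on $X$ with $\|\nabla v_k-\nabla u_k\|_{L^n(D)}<1/k$ and $\|v_k-u_k\|_{L^1(B(x_0,k)\cap D)}<1/k$. This gives (ii).
\end{proof}

\section{The extension operator}\label{sec:ext}

Let $\Omega=\mathbf R^n\setminus X$. If $\Omega=\emptyset$, all statements about $\Omega$ below are void. Otherwise take a Whitney decomposition of $\Omega$ \cite[Ch.~VI]{St} into closed cubes $Q$ with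
\[
r_Q=\operatorname{diam}Q\le\operatorname{dist}(Q,X)\le4r_Q ,
\]
and let $Q^*=\frac98Q$ be the concentric enlarged cube. The $Q^*$ have bounded overlap. If $x\in Q\cap Q'^*$, then $Q$ and $Q'$ touch or coincide and $\frac14\le r_Q/r_{Q'}\le4$. Let $(\varphi_Q)$ be a smooth partition of unity on $\Omega$ with $\operatorname{supp}\varphi_Q\subset Q^*$ and $|\nabla\varphi_Q|\le C/r_Q$. Choose $x_Q\in X$ with $\operatorname{dist}(x_Q,Q)=\operatorname{dist}(Q,X)$, and put $B_Q=B(x_Q,r_Q)$. For $u\in L^{1,n}(D)$, or $u$ Lipschitz on $X$, define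
\[
Tu=u\ \text{ on }D,\qquad Tu=\sum_Qa_Q\varphi_Q\ \text{ on }\Omega,\qquad a_Q=a_Q(u)=\langle u\rangle_{B_Q\cap D} .
\]
The averages exist: for $u\in L^{1,n}(D)$ by Lemma~\ref{lem:approx}(i), and for Lipschitz $u$ because $u$ is bounded on $B_Q\cap D$. $T$ is linear, and $\mathbf R^n\setminus(D\cup\Omega)=\partial D$ is a null set.

Two distance estimates will be used repeatedly. Every point of a cube $Q$ has distance at most $4r_Q+r_Q=5r_Q$ from $x_Q$. Let $x\in Q\cap Q'^*$, and let $w$ be a common point of $Q$ and $Q'$. Then $|w-x_Q|\le5r_Q$ and $|w-x_{Q'}|\le5r_{Q'}$, hence $|x_Q-x_{Q'}|\le5r_Q+5r_{Q'}\le25r_Q$. As $r_{Q'}\le4r_Q$,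
\begin{equation}\label{eq:geo}
B_Q\cup B_{Q'}\subset B':=B(x_Q,29r_Q) .
\end{equation}
Moreover let $z\in X$ be a point nearest to $x$ and $\delta=|x-z|=\operatorname{dist}(x,X)\ge r_Q$. Since $|x-w|\le r_Q$, for every $y\in B_{Q'}$
\begin{equation}\label{eq:geo2}
|y-z|\le|y-x_{Q'}|+|x_{Q'}-x|+|x-z|\le r_{Q'}+(5r_{Q'}+r_Q)+\delta\le26\delta .
\end{equation}

\begin{proposition}\label{prop:ext}
For $u\in L^{1,n}(D)$ we have $Tu\in W^{1,n}_{\rm loc}(\mathbf R^n)$ and $\|\nabla Tu\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$ with $C=C(n,m_0)$.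
\end{proposition}

\begin{proof}
Step (a) bounds the energy in $\Omega$. Together with $|\partial D|=0$ this does not yet say that $Tu$ has a weak gradient across $\partial D$. For Lipschitz functions on $X$ it does because $Tu$ is Lipschitz (step (b)), and in general by approximation (step (c)).

\emph{(a) For $x\in\Omega$,}
\begin{equation}\label{eq:grad}
|\nabla Tu(x)|\le C\big(\mathcal M(|\nabla u|^q\chi_D)(x)\big)^{1/q} .
\end{equation}
Let $x\in Q$. Since $\sum_{Q'}\nabla\varphi_{Q'}=0$,
\[
\nabla Tu(x)=\sum_{Q'}(a_{Q'}-a_Q)\nabla\varphi_{Q'}(x) ,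
\]
where only boundedly many $Q'$ contribute, all with $x\in Q'^*$. Since $|\nabla\varphi_{Q'}|\le C/r_Q$ for these, it suffices to bound $|a_{Q'}-a_Q|/r_Q$. By \eqref{eq:geo}, doubling, and \eqref{eq:P} for $u$ (Lemma~\ref{lem:approx}(i)),
\[
|a_{Q'}-a_Q|\le C\big\langle|u-\langle u\rangle_{B'\cap D}|\big\rangle_{B'\cap D}\le Cr_Q\,\langle|\nabla u|^q\rangle_{\lambda'B'\cap D}^{1/q} .
\]
If $r_Q\le4\operatorname{diam}D$, then $|\lambda'B'\cap D|\ge|B(x_Q,r_Q/4)\cap D|\ge c_04^{-n}r_Q^n$ by Lemma~\ref{lem:density}, and $\lambda'B'\subset B(x,(29\lambda'+5)r_Q)$; so \eqref{eq:grad} follows. If $r_Q>4\operatorname{diam}D$, then $r_Q,r_{Q'}>\operatorname{diam}D$, both $B_Q$ and $B_{Q'}$ contain $X$, and $a_Q=a_{Q'}$.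

Because $n/q>1$, the maximal theorem in $L^{n/q}$ and \eqref{eq:grad} give $\|\nabla Tu\|_{L^n(\Omega)}\le C\|\nabla u\|_{L^n(D)}$.

\emph{(b) If $v$ is $L$-Lipschitz on $X$, then $Tv$, set equal to $v$ on $\partial D$, is $CL$-Lipschitz on $\mathbf R^n$.} Let $x\in Q$, and let $z,\delta$ be as in \eqref{eq:geo2}. By \eqref{eq:geo2}, $|a_{Q'}-v(z)|\le26L\delta$ whenever $x\in Q'^*$, so $|Tv(x)-v(z)|\le26L\delta$. By \eqref{eq:geo}, $|a_{Q'}-a_Q|\le58Lr_Q$, so $|\nabla Tv|\le CL$ on $\Omega$. For $x_1\in X$ we have $\delta\le|x-x_1|$ and $|z-x_1|\le2|x-x_1|$, hence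
\begin{equation}\label{eq:bdry}
|Tv(x)-v(x_1)|\le28L|x-x_1| .
\end{equation}
Now join two points of $\mathbf R^n$ by a segment. If it misses $X$, integrate $\nabla Tv$ along it. Otherwise split it at its first and last points in $X$, and use \eqref{eq:bdry} on the outer pieces and the Lipschitz condition for $v$ on $X$ in between.

\emph{(c) Conclusion.} Let $v_k$ be as in Lemma~\ref{lem:approx}(ii); then $v_k\in L^{1,n}(D)$ after a finite number of terms is discarded. By (b) the $Tv_k$ are Lipschitz, so their weak gradients are their a.e.\ gradients, and by (a) and $|\partial D|=0$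
\[
\|\nabla Tv_k\|_{L^n(\mathbf R^n)}\le C\|\nabla v_k\|_{L^n(D)},\qquad
\|\nabla T(v_k-v_l)\|_{L^n(\mathbf R^n)}\le C\|\nabla(v_k-v_l)\|_{L^n(D)}\to0 .
\]
On a fixed ball $B_0\subset D$, $Tv_k=v_k\to u$ in $L^1(B_0)$. So by the Poincar\'e inequality on balls of $\mathbf R^n$ that contain $B_0$, the $Tv_k$ converge in $W^{1,n}$ on every ball. The limit $w\in W^{1,n}_{\rm loc}(\mathbf R^n)$ satisfies $\|\nabla w\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$. Since $v_k\to u$ in $L^1(B\cap D)$ for all balls $B$, $w=u$ a.e.\ in $D$, and $a_Q(v_k)\to a_Q(u)$ for each $Q$, so that $w=Tu$ a.e.\ in $\Omega$. As $|\partial D|=0$, $w=Tu$ a.e.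
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If \eqref{eq:L} holds, then by Proposition~\ref{prop:ext} the hypothesis of Proposition~\ref{prop:red} is satisfied with $w=Tu$ and $C=C(n,m_0)$. So $D$ is QED with $M=\max\{1,C^n\}$.

If $D$ is Loewner with control function $\phi$, then \eqref{eq:L} holds with $m_0=\phi(16)$, since $\phi$ is decreasing. Let $D$ be $\psi$-QED. The homeomorphism $\psi$ is increasing with $\psi(0)=0$. If $\Delta(E,F)\le16$, then $\operatorname{mod}(E,F;\mathbf R^n)\ge\phi_n(16)>0$ by \eqref{eq:loewner}, so \eqref{eq:L} holds with $m_0=\psi(\phi_n(16))>0$.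
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}: the equivalences]
\emph{(1)$\Rightarrow$(2) and (1)$\Rightarrow$(3).} As noted after \eqref{eq:loewner}, take $\psi(t)=t/M$ and $\phi=\phi_n/M$.

\emph{(2)$\Rightarrow$(4) and (3)$\Rightarrow$(4).} This was just shown.

\emph{(4)$\Rightarrow$(5)$\Rightarrow$(6)$\Rightarrow$(1).} The first implication is Proposition~\ref{prop:ext}, the second is trivial, and the third is Proposition~\ref{prop:red}.

\emph{(4)$\Rightarrow$(7).} This is Lemmas~\ref{lem:density} and~\ref{lem:poinc}. For the functions $u$ in (7) the right side of \eqref{eq:double} is finite.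

\emph{(7)$\Rightarrow$(5).} Condition \eqref{eq:L} entered Sections~\ref{sec:poincare} and~\ref{sec:ext} only through the conclusion of Lemma~\ref{lem:density} and through that of Lemma~\ref{lem:pointwise} for $g=\operatorname{Lip}u$, where $u$ is locally Lipschitz on $D$ and either $u$ is Lipschitz or $\nabla u\in L^n(D)$. (Lemma~\ref{lem:poinc} is needed only for Lipschitz $u$, as input for Theorem~\ref{thm:KZ}.) So it is enough to derive these two conclusions from (7); constants now depend on $n$ and the constants in (7).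

The density bound extends from $D$ to $X$ by approximation, and $|\partial D|=0$ and doubling follow as in the proof of Lemma~\ref{lem:density}. For the pointwise estimate let $x\ne y$ in $D$, $d=|x-y|\le\operatorname{diam}D$, $\kappa=2\lambda$, and $B_j=B(x,2^{-j}d)$. We have $\langle u\rangle_{B_j\cap D}\to u(x)$. By density, each set $B_j\cap D$ and each set $\lambda B_j\cap D$ has measure at least $c(2^{-j}d)^n$, so (7) gives
\begin{align*}
|u(x)-\langle u\rangle_{B_0\cap D}|&\le\sum_{j\ge0}|\langle u\rangle_{B_{j+1}\cap D}-\langle u\rangle_{B_j\cap D}|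
\le C\sum_{j\ge0}\big\langle|u-\langle u\rangle_{B_j\cap D}|\big\rangle_{B_j\cap D}\\
&\le C\sum_{j\ge0}2^{-j}d\,\langle g^n\rangle_{\lambda B_j\cap D}^{1/n}\le C\,d\,N(x) .
\end{align*}
The same holds at $y$. Finally, $B(x,d)\cap D$ and $B(y,d)\cap D$ are subsets of $B(x,2d)\cap D$ of measure at least $cd^n$. So the averages of $u$ over them differ from its average over $B(x,2d)\cap D$ by at most
\[
C\big\langle|u-\langle u\rangle_{B(x,2d)\cap D}|\big\rangle_{B(x,2d)\cap D}\le Cd\,\langle g^n\rangle_{B(x,2\lambda d)\cap D}^{1/n}\le Cd\,N(x) .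
\]
Altogether $|u(x)-u(y)|\le Cd\,(N(x)+N(y))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}: the case $p\ge n$]
For $p=n$ this is Proposition~\ref{prop:ext}. Assume \eqref{eq:L}, and let $p>n$, $u\in L^{1,p}(D)$ and $x_0\in D$. We reduce to Proposition~\ref{prop:ext} by cutting $u$ off.

\emph{Local integrability up to the boundary.} We claim $u\in L^p(B(x_0,R)\cap D)$ for every $R>0$. By (MS) we may assume $u\in C^\infty(D)$, since the difference lies in $W^{1,p}(D)$. Let $h=|\nabla u|^n\chi_{D\cap B(x_0,\lambda R)}$ with $\lambda=2\kappa+1$. As in the proof of Lemma~\ref{lem:poinc}, $|u(x)-u(y)|\le CR(\mathcal Mh(x)^{1/n}+\mathcal Mh(y)^{1/n})$ for $x,y\in B(x_0,R)\cap D$. Since $h\in L^{p/n}$ and $p/n>1$, $(\mathcal Mh)^{1/n}\in L^p$. Fix $y$ with $\mathcal Mh(y)<\infty$; the claim follows.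

\emph{Localization.} Let $R>0$, and let $\chi$ be a Lipschitz cutoff function with $\chi=1$ on $B(x_0,R)$ and support in $\overline B(x_0,2R)$. By the claim, $\nabla(\chi u)=\chi\nabla u+u\nabla\chi$ is in $L^p$ with bounded support, hence in $L^n$, and $\chi u\in L^{1,n}(D)$. So \eqref{eq:P} holds for $u$ on every ball $B$ centered in $X$ with $\lambda'B\subset B(x_0,R)$ and, as $R$ is arbitrary, on every ball centered in $X$. Therefore $Tu$ is defined, and step (a) of the proof of Proposition~\ref{prop:ext} applies to $u$ and gives \eqref{eq:grad}.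

If $x\in D\cup\Omega$ and $|x-x_0|<R/100$, then $T(\chi u)(x)=Tu(x)$. This is clear for $x\in D$. For $x\in\Omega$, let $z,\delta$ be as in \eqref{eq:geo2}. The points $y$ of the balls $B_{Q'}$ with $x\in Q'^*$ satisfy $|y-x_0|\le26\delta+|z-x_0|\le28|x-x_0|<R$, since $\delta\le|x-x_0|$ and $|z-x_0|\le2|x-x_0|$. So $\chi u=u$ on the sets $B_{Q'}\cap D$. By Proposition~\ref{prop:ext} applied to $\chi u$, and since $R$ is arbitrary, $Tu\in W^{1,n}_{\rm loc}(\mathbf R^n)$.

\emph{The bound.} We have $\nabla Tu=\nabla u$ on $D$, \eqref{eq:grad} on $\Omega$, and $|\partial D|=0$. Since $p/q>1$, the maximal theorem in $L^{p/q}$ gives $\|\nabla Tu\|_{L^p(\mathbf R^n)}\le C\|\nabla u\|_{L^p(D)}$, with $C$ depending also on $p$.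
\end{proof}

\begin{thebibliography}{9}

\bibitem{UDC} \emph{Uniform Domains And Capacity}, \url{https://mural.maynoothuniversity.ie/id/eprint/1577/1/BuckleyUniformDomains.pdf}.

\bibitem{K} Keith, \emph{Math. Z.} 245 (2003).

\bibitem{KZ} Keith and Zhong, \emph{Ann. of Math.} 167 (2008).

\bibitem{St} Stein, \emph{Singular Integrals}.

\end{thebibliography}

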